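\title{Dolbeault--Dirac spectral triples on the compact quantum Hermitian symmetric spaces}

\begin{abstract}
Let $\mathcal O_q(G/L_S)$ be a compact quantum Hermitian symmetric space with its Heckenberger--Kolb calculus, and let $q\in(0,1)$ lie in the range where the covariant real $(1,1)$-form is a K\"ahler form with positive definite inner product. We prove that the Dolbeault--Dirac operators $\partial+\partial^\dagger$ and $\overline\partial+\overline\partial^\dagger$ define a pair of spectral triples. More precisely, on the isotypic component of highest weight $\lambda$ the operator $1+D^2$ is bounded above and below by constant multiples of $q^{-(\lambda,\theta)}$, where $\theta$ is the highest root. Finite frames and the K\"ahler identities reduce the estimate from forms to functions. On functions, a positive operator built from the $R$-matrix takes over the role of the quadratic Casimir element.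
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
On a compact K\"ahler manifold the operator $D=\overline\partial+\overline\partial^\dagger$, acting on forms of type $(0,\bullet)$, has two basic analytic properties. It is of first order: its commutator with a smooth function is a bundle map, hence bounded on square integrable forms. And it is elliptic, so its resolvent is compact. A spectral triple records these two properties in a form that makes sense for a noncommutative algebra of functions. A triple $(A,\mathcal H,D)$ is a \emph{spectral triple} if the $*$-algebra $A$ is $*$-represented on the Hilbert space $\mathcal H$ by bounded operators, $D$ is self-adjoint with compact resolvent, and $[D,a]$ extends to a bounded operator for every $a\in A$.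

Let $G$ be a compact, connected, simply connected simple Lie group with complexified Lie algebra $\mathfrak g$, let $0<q<1$, and let $\mathcal O_q(G)$ be the Drinfeld--Jimbo quantum coordinate algebra, a Hopf $*$-algebra dual to $U_q(\mathfrak g)$, with Haar state $\mathbf h$. For a set $S$ of simple roots let $U_q(\mathfrak l_S)\subseteq U_q(\mathfrak g)$ be generated by all $K_i^{\pm1}$ and the $E_j,F_j$ with $\alpha_j\in S$. The quantum flag manifold $\mathcal O_q(G/L_S)$ is the $*$-subalgebra of $U_q(\mathfrak l_S)$-invariant elements of $\mathcal O_q(G)$. It is called a \emph{compact quantum Hermitian symmetric space} if $S$ consists of all simple roots except one root $\alpha_s$ that is cominuscule, that is, occurs with coefficient $1$ in the highest root $\theta$.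

Such a space $B=\mathcal O_q(G/L_S)$ carries the Heckenberger--Kolb differential $*$-calculus $\Omega^\bullet=\bigoplus\Omega^{(a,b)}$, with $d=\partial+\overline\partial$, and the left-covariant real $(1,1)$-forms are the real multiples of one form $\kappa$. The \emph{standing hypothesis} of this paper is that $q$ lies in the range where $\kappa$ is a covariant K\"ahler form and where the Hermitian form on $\Omega^\bullet$, built from the Hodge map of $\kappa$ and the Haar state, is positive definite. This range includes all $q$ in some interval $(q_0,1)$. Section~\ref{sec:setting} recalls these notions in detail. Let $L^2(\Omega^{(\bullet,0)})$ and $L^2(\Omega^{(0,\bullet)})$ be the completions of $\bigoplus_a\Omega^{(a,0)}$ and $\bigoplus_b\Omega^{(0,b)}$. Both are $\mathbb Z/2$-graded by the parity of the degree, and $B$ acts on both by left multiplication. The \emph{Dolbeault--Dirac operators} $D_\partial$ and $D_{\overline\partial}$ are the closures of $\partial+\partial^\dagger$ on $\bigoplus_a\Omega^{(a,0)}$ and of $\overline\partial+\overline\partial^\dagger$ on $\bigoplus_b\Omega^{(0,b)}$,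 where $\dagger$ denotes the formal adjoint on algebraic forms.

\medskip
\noindent\textbf{Problem.} \emph{Are $(B,L^2(\Omega^{(\bullet,0)}),D_\partial)$ and $(B,L^2(\Omega^{(0,\bullet)}),D_{\overline\partial})$ spectral triples for every compact quantum Hermitian symmetric space $B$?}
\medskip

That the answer is yes is a conjecture posed in \cite{QFM}. For quantum projective space $\mathcal O_q(\mathbb CP^{N-1})$, Das, \'O Buachalla and Somberg \cite{DOS} proved that the eigenvalues of $D_{\overline\partial}^2$ have finite multiplicity and tend to infinity, and consequently that both triples are spectral triples.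

\subsection*{Results}
\begin{theorem}\label{thm:A}
Under the standing hypothesis, for every compact quantum Hermitian symmetric space $B=\mathcal O_q(G/L_S)$, both $(B,L^2(\Omega^{(\bullet,0)}),D_\partial)$ and $(B,L^2(\Omega^{(0,\bullet)}),D_{\overline\partial})$ are spectral triples.
\end{theorem}

The proof determines the growth of the spectrum. Covariance embeds $\Omega^{(0,\bullet)}$ in $\mathcal O_q(G)\otimes V^{(0,\bullet)}$ and $\Omega^{(\bullet,0)}$ in $\mathcal O_q(G)\otimes V^{(\bullet,0)}$, where the second factors are finite-dimensional graded vector spaces, the fibers (Section~\ref{ss:takeuchi}). For a dominant weight $\lambda$, the \emph{$V_\lambda$-isotypic component} consists of the forms whose first tensor factor lies in the span of the matrix coefficients of the irreducible module $V_\lambda$.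

\begin{theorem}\label{thm:B}
Under the standing hypothesis there are constants $0<c<C$ such that, for every dominant $\lambda$, on the $V_\lambda$-isotypic component of $L^2(\Omega^{(0,\bullet)})$ with $D=D_{\overline\partial}$, and likewise of $L^2(\Omega^{(\bullet,0)})$ with $D=D_\partial$,
\begin{equation}\label{eq:main}
c\,q^{-(\lambda,\theta)}\le 1+D^2\le C\,q^{-(\lambda,\theta)} .
\end{equation}
In particular $(1+D^2)^{-z}$ is trace class for all $z>0$. The same holds, with other constants, and one again obtains spectral triples, if the inner product is replaced by the restriction of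
\[
\langle f\otimes v,f'\otimes v'\rangle'=\mathbf h(f^*f')\,\beta'(v,v')
\]
on $\mathcal O_q(G)\otimes V^{(0,\bullet)}$, respectively $\mathcal O_q(G)\otimes V^{(\bullet,0)}$, where $\beta'$ is any inner product on the fiber for which different degrees are orthogonal.
\end{theorem}

\subsection*{What to expect, and where the difficulty lies}
Boundedness of the commutators is a consequence of the Leibniz rule. The question is whether the eigenvalues tend to infinity. At $q=1$ one has two proofs. One is ellipticity, which is local. The other uses the Casimir element $\sum_iH_i^2+\sum_{\alpha>0}(E_\alpha F_\alpha+F_\alpha E_\alpha)$, normalized with $E_\alpha^*=F_\alpha$, which acts on $V_\lambda$ by $(\lambda,\lambda+2\rho)$. Functions on $G/L_S$ are spanned by matrix coefficients of $\mathfrak l_S$-invariant vectors $w\in V_\lambda$. For such a unit vector the terms from $\mathfrak l_S$ vanish and $[E_\alpha,F_\alpha]w=0$, so that $(\lambda,\lambda+2\rho)=2\sum\|F_\alpha w\|^2$, the sum being over the positive roots that involve $\alpha_s$. Up to a constant, the right side is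 the eigenvalue of the Laplacian.

For $q<1$ there are no local coordinates, and closeness of $q$ to $1$ gives no control as $\lambda\to\infty$: the integer $j$ is the limit of the exponentially growing $q$-number $[j]_q=(q^{-j}-q^j)/(q^{-1}-q)$, but also of the bounded quantity $q^j[j]_q$. The simplest case suggests the first behavior. On the quantum projective line the eigenvalues $j(j+1)$ are replaced by a constant multiple of $[j]_q[j+1]_q$, which grows like $q^{-2j}=q^{-(\lambda,\theta)}$ (Section~\ref{sec:CP1}). One therefore guesses exponential growth in general, and Theorem~\ref{thm:B} identifies the exponent.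

The proof replaces each of the two classical tools.
\begin{itemize}
\item \emph{Frames and K\"ahler identities instead of local ellipticity.} Every form is written as $\omega=\sum_r\chi_r(\omega)\tau_r$ with a finite frame $\tau_r$ and coefficients $\chi_r(\omega)\in B$ (Section~\ref{sec:hilbert}). The K\"ahler identities turn $\|D_{\overline\partial}\,\omega\|$ into $\|\partial\omega\|$ for $\omega\in\Omega^{(0,k)}$, and since $\Omega^{(1,k)}$ is the full tensor product $\Omega^{(1,0)}\otimes_B\Omega^{(0,k)}$ (Section~\ref{sec:tangent}), $\partial\omega$ controls the derivatives of all coefficients (Section~\ref{sec:kahler}). This reduces the theorems to functions.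
\item \emph{The $R$-matrix instead of the Casimir element.} A weighted partial trace of $R^\dagger R$ on $V_\lambda\otimes V_\theta$ is bounded below by $q^{-2(\lambda,\theta)}$ (Section~\ref{sec:R}). Because $\alpha_s$ is cominuscule, its expectation in an invariant vector $w$ involves at most second derivatives of the corresponding function, and these are bounded by applying the first tool to the one-form given by the first derivative (Section~\ref{sec:functions}).
\end{itemize}
Section~\ref{sec:end} assembles the proofs. The letters $c,C$ denote positive constants that are independent of $\lambda$ and of the forms considered; their values change from line to line.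

\section{The setting}\label{sec:setting}

\subsection{The quantum group}\label{ss:qg}
Let $(\cdot,\cdot)$ be the invariant inner product on weights with $(\alpha,\alpha)=2$ for short roots, $\alpha^\vee=2\alpha/(\alpha,\alpha)$, $a_{ij}=(\alpha_i^\vee,\alpha_j)$, $q_i=q^{(\alpha_i,\alpha_i)/2}$, $Q^+=\sum_i\mathbb Z_{\ge0}\alpha_i$, and let $\rho$ be the half-sum of the positive roots. The \emph{level} of an element of the root lattice is its coefficient of $\alpha_s$. The highest root has level $1$, and $\theta-\alpha\in Q^+$ for every positive root $\alpha$, so every root has level $-1$, $0$ or $1$.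

Write $U=U_q(\mathfrak g)$, $U_{\mathfrak l}=U_q(\mathfrak l_S)$, $\mathcal O=\mathcal O_q(G)$. The algebra $U$ has generators $E_i,F_i,K_i^{\pm1}$ with commuting $K_i$, relations $K_iE_jK_i^{-1}=q^{(\alpha_i,\alpha_j)}E_j$, $K_iF_jK_i^{-1}=q^{-(\alpha_i,\alpha_j)}F_j$, $[E_i,F_j]=\delta_{ij}(K_i-K_i^{-1})/(q_i-q_i^{-1})$, and the Serre relations: for $i\ne j$ a linear combination of the $F_i^{\,1-a_{ij}-m}F_jF_i^{\,m}$, $0\le m\le 1-a_{ij}$, with coefficient $1$ for $m=0$, vanishes, and likewise for the $E$'s. For $\beta=\sum m_i\alpha_i$ put $K_\beta=\prod K_i^{m_i}$. The $K_i$ are group-like and self-adjoint, and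
\begin{equation}\label{eq:coproduct}
\Delta E_i=E_i\otimes K_i+1\otimes E_i,\quad \Delta F_i=F_i\otimes1+K_i^{-1}\otimes F_i,\quad E_i^*=K_iF_i,\quad F_i^*=E_iK_i^{-1}.
\end{equation}
We write $\Delta x=x_{(1)}\otimes x_{(2)}$, $\varepsilon$ for the counit and $\mathsf S$ for the antipode. Then $\mathsf S(E_i)=-E_iK_i^{-1}$ and $\mathsf S(F_i)=-K_iF_i$, whence $\mathsf S^2(x)=K_{2\rho}xK_{2\rho}^{-1}$. In any Hopf $*$-algebra $\mathsf S(\mathsf S(x)^*)=x^*$ and $\mathsf S^{-1}(x_{(2)})x_{(1)}=x_{(2)}\mathsf S^{-1}(x_{(1)})=\varepsilon(x)1$.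

A finite-dimensional left or right module over $U$ or $U_{\mathfrak l}$ is called \emph{admissible} if it is spanned by weight vectors, on which $K_i$ acts by $q^{(\alpha_i,\nu)}$ with $\nu$ in the weight lattice of $\mathfrak g$ (these are the type-$1$ modules with such weights). We use the following textbook facts.
\begin{itemize}
\item[(R1)] Admissible modules over $U$ and over $U_{\mathfrak l}$ are completely reducible, and the irreducible ones are determined by their highest weight. The irreducible $U$-modules $V_\lambda$, $\lambda$ dominant, have the classical characters and carry an inner product with $\langle Xv,v'\rangle=\langle v,X^*v'\rangle$; such an inner product is called \emph{invariant}.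
\item[(R2)] A $U_{\mathfrak l}$-module generated by a vector $v$ of weight $\mu$ with $E_jv=0$ and $F_j^{(\mu,\alpha_j^\vee)+1}v=0$ for all $j\ne s$ is zero or finite-dimensional and irreducible; the same holds with $E$ and $F$ exchanged and $\mu$ replaced by $-\mu$ in the exponent.
\item[(R3)] In the irreducible $U_q(\mathfrak{sl}_2)$-module of dimension $2j+1$ (spin $j$), $EF$ acts on a vector with $Kv=q^{2m}v$ by $[j+m]_q[j-m+1]_q$, where $[x]_q=(q^x-q^{-x})/(q-q^{-1})$.
\end{itemize}

\begin{lemma}\label{lem:embed}
Every admissible left $U_{\mathfrak l}$-module $W$ embeds $U_{\mathfrak l}$-linearly in an admissible $U$-module. In particular $W$ has an invariant inner product.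
\end{lemma}

\begin{proof}
We may take $W$ irreducible, of highest weight $\mu$. Let $\lambda_0$ be the dominant weight in the Weyl orbit of $\mu$ and $v_\mu\in V_{\lambda_0}$ a nonzero vector of weight $\mu$. For $j\neq s$ we have $(\mu,\alpha_j)\ge0$, so $|\mu+\alpha_j|>|\mu|=|\lambda_0|$. All weights of $V_{\lambda_0}$ have length at most $|\lambda_0|$, hence $E_jv_\mu=0$. So $U_{\mathfrak l}v_\mu$ is a finite-dimensional highest weight module of highest weight $\mu$, and is isomorphic to $W$ by (R1). The invariant inner product restricts because $U_{\mathfrak l}^*=U_{\mathfrak l}$.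
\end{proof}

For an admissible $U$-module $N$, $\xi\in N^*$ and $w\in N$, let $c_{\xi,w}$ be the functional $X\mapsto\xi(Xw)$ on $U$, and let $C(N)$ be the span of these matrix coefficients. Then $\mathcal O=\bigoplus_\lambda C(V_\lambda)$ and $C(V_\lambda)\cong V_\lambda^*\otimes V_\lambda$. The structure maps are dual to those of $U$: $(fg)(X)=f(X_{(1)})g(X_{(2)})$, $f_{(1)}(X)f_{(2)}(Y)=f(XY)$, $\mathsf S(f)=f\circ\mathsf S$, $f^*(X)=\overline{f(\mathsf S(X)^*)}$. The left action $(X\triangleright f)(Y)=f(YX)$, that is, $X\triangleright f=f_{(2)}(X)\,f_{(1)}$, satisfies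
\[
X\triangleright c_{\xi,w}=c_{\xi,Xw},\qquad X\triangleright(fg)=(X_{(1)}\triangleright f)(X_{(2)}\triangleright g),\qquad (X\triangleright f)^*=\mathsf S(X)^*\triangleright f^* .
\]
By definition $B=\{f: h\triangleright f=\varepsilon(h)f\text{ for }h\in U_{\mathfrak l}\}$. Thus $B=\bigoplus_\lambda B_\lambda$, where $B_\lambda=B\cap C(V_\lambda)$ is spanned by the $c_{\xi,w}$ with $w$ in the space $V_\lambda^{\mathfrak l}$ of vectors of weight $0$ killed by all $E_j,F_j$, $j\ne s$. It follows that $\Delta(B)\subset\mathcal O\otimes B$. We put $B^+=B\cap\ker\varepsilon$.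

The Haar state is faithful, satisfies $\mathbf h(X\triangleright f)=\varepsilon(X)\mathbf h(f)$, and vanishes on $C(V_\lambda)$ for $\lambda\ne0$. Put $\|f\|^2=\mathbf h(f^*f)$. From $(Y\triangleright a)b=Y_{(1)}\triangleright\big(a\,(\mathsf S(Y_{(2)})\triangleright b)\big)$ we get $\mathbf h((Y\triangleright a)b)=\mathbf h(a\,(\mathsf S(Y)\triangleright b))$. Taking $Y=\mathsf S(X)^*$ gives
\[
\mathbf h\big((X\triangleright f)^*f'\big)=\mathbf h\big(f^*(X^*\triangleright f')\big).
\]
Hence for fixed $\xi\in V_\lambda^*$, $\xi'\in V_{\lambda'}^*$ the form $(w,w')\mapsto\mathbf h(c_{\xi,w}^*c_{\xi',w'})$ is invariant. By Schur's lemma it vanishes for $\lambda\ne\lambda'$, so the $C(V_\lambda)$ are mutually orthogonal; and for $\xi=\xi'\ne0$ it is a positive multiple of the invariant inner product of $V_\lambda$, so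
\begin{equation}\label{eq:ratio}
\frac{\|X\triangleright c_{\xi,w}\|}{\|c_{\xi,w}\|}=\frac{\|Xw\|}{\|w\|}\qquad(X\in U,\ 0\neq w\in V_\lambda).
\end{equation}
This identity translates every estimate on derivatives of functions into an estimate in $V_\lambda$. Finally, $\mathbf h$ is not a trace, but $\mathbf h(xy)=\mathbf h(y\sigma(x))$, where $\sigma$ acts by left and right actions of powers of $K_{2\rho}$ \cite[\S11.3]{KS}.

\subsection{The $R$-matrix}\label{ss:R}
On a tensor product of admissible $U$-modules let $\mathcal K(v\otimes v')=q^{-(\nu,\nu')}v\otimes v'$ for vectors of weights $\nu,\nu'$, and put $\Delta'(x)=\mathcal K\Delta(x)\mathcal K^{-1}$. Conjugation by $\mathcal K$ multiplies an operator that shifts the weights by $(\gamma,0)$, respectively $(0,\gamma)$, by $q^{-(\gamma,\nu')}$, respectively $q^{-(\nu,\gamma)}$. With \eqref{eq:coproduct} this gives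
\begin{align*}
\Delta'(E_i)&=E_i\otimes1+K_i^{-1}\otimes E_i, & \Delta'(F_i)&=F_i\otimes K_i+1\otimes F_i,\\
\Delta^{\mathrm{op}}(E_i)&=E_i\otimes1+K_i\otimes E_i, & \Delta^{\mathrm{op}}(F_i)&=F_i\otimes K_i^{-1}+1\otimes F_i,
\end{align*}
where $\Delta^{\mathrm{op}}x=x_{(2)}\otimes x_{(1)}$. So $\Delta^{\mathrm{op}}$ is Lusztig's coproduct and $\Delta'$ is its bar-conjugate. Let $U^-_{-\beta}$ and $U^+_\beta$ be the spans of the monomials of weight $-\beta$ in the $F_i$ and of weight $\beta$ in the $E_i$. Lusztig's quasi-$R$-matrix \cite[Theorem~4.1.2]{Lus} is a family $\Theta_\beta\in U^-_{-\beta}\otimes U^+_\beta$, $\beta\in Q^+$, with $\Theta_0=1\otimes 1$, such that $\Theta=\sum_\beta\Theta_\beta$ satisfies $\Theta\Delta'(x)=\Delta^{\mathrm{op}}(x)\Theta$. The sum is finite on each tensor product. Therefore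
\begin{equation}\label{eq:R}
R=\Theta\mathcal K\qquad\text{satisfies}\qquad R\,\Delta(x)=\Delta^{\mathrm{op}}(x)\,R\quad(x\in U).
\end{equation}

\subsection{Covariant modules and their fibers}\label{ss:takeuchi}
A \emph{covariant module} is a left $B$-module $\mathcal F$ with a left $\mathcal O$-coaction $\omega\mapsto\omega_{(-1)}\otimes\omega_{(0)}$ such that $b\omega\mapsto b_{(1)}\omega_{(-1)}\otimes b_{(2)}\omega_{(0)}$. It plays the role of the space of sections of a homogeneous vector bundle, and its \emph{fiber} $V_{\mathcal F}=\mathcal F/B^+\mathcal F$ that of the fiber at the base point. The fiber is a right $U_{\mathfrak l}$-module by $[\omega]\triangleleft h=\omega_{(-1)}(h)\,[\omega_{(0)}]$. Conversely, an admissible right $U_{\mathfrak l}$-module $W$ defines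
\begin{equation}\label{eq:Gamma}
\Gamma(W)=\Big\{\sum f_j\otimes v_j\in\mathcal O\otimes W:\ \sum h\triangleright f_j\otimes v_j=\sum f_j\otimes v_j\triangleleft h\ \text{ for all }h\in U_{\mathfrak l}\Big\},
\end{equation}
a covariant module under multiplication and $\Delta$ in the first factor.

\emph{Takeuchi's equivalence} \cite{Tak,MS} states that $\mathcal F\mapsto V_{\mathcal F}$ is an equivalence from covariant modules with finite-dimensional fiber onto admissible right $U_{\mathfrak l}$-modules. The map $\omega\mapsto\omega_{(-1)}\otimes[\omega_{(0)}]$ identifies $\mathcal F$ with $\Gamma(V_{\mathcal F})$, and $\varepsilon\otimes\mathrm{id}$ identifies the fiber of $\Gamma(W)$ with $W$. In particular a covariant left $B$-linear map that induces zero (a bijection) on fibers is zero (bijective), and covariant submodules correspond to submodules of the fiber. We always regard $\mathcal F$ as the subspace $\Gamma(V_{\mathcal F})$ of $\mathcal O\otimes V_{\mathcal F}$.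

Since $\triangleright$ preserves each $C(V_\lambda)$, we have $\mathcal F=\bigoplus_\lambda\mathcal F_\lambda$ with finite-dimensional \emph{isotypic components} $\mathcal F_\lambda=\mathcal F\cap(C(V_\lambda)\otimes V_{\mathcal F})$. As $C(V_\lambda)$ is a subcoalgebra, $\omega\in\mathcal F_\lambda$ if and only if $\omega_{(-1)}\otimes\omega_{(0)}\in C(V_\lambda)\otimes\mathcal F$. So every linear map that commutes with the coactions preserves isotypic components, whether or not it is $B$-linear.

\subsection{The Heckenberger--Kolb calculus}\label{ss:HK}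
A \emph{first-order calculus} over $B$ is a bimodule $\Gamma$ with a derivation $d\colon B\to\Gamma$ such that $\Gamma=B\,dB$. It is left-covariant if $\Gamma$ has a left $\mathcal O$-coaction that is compatible with both multiplications and with $d$, finite-dimensional if its fiber is, and irreducible if it is nonzero and has no covariant sub-bimodule other than $0$ and $\Gamma$. A \emph{differential calculus} is a graded algebra $\Omega^\bullet$ with $\Omega^0=B$, generated by $B$ and $dB$, where $d$ has degree $1$, $d^2=0$ and $d(\omega\wedge\eta)=d\omega\wedge\eta+(-1)^k\omega\wedge d\eta$ for $\omega\in\Omega^k$. Among the calculi with a given first-order part there is a \emph{universal} one, of which all others are quotients.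

The Heckenberger--Kolb calculus $\Omega=\Omega^\bullet$ is a left-covariant $*$-calculus: the coaction is multiplicative, commutes with $d$ and satisfies $\omega^*\mapsto\omega_{(-1)}^*\otimes\omega_{(0)}^*$, where $*$ is an antilinear involution with $d(\omega^*)=(d\omega)^*$ and $(\omega\wedge\eta)^*=(-1)^{kl}\eta^*\wedge\omega^*$ in degrees $k,l$. Its complex structure is a covariant algebra bigrading with $\Omega^k=\bigoplus_{a+b=k}\Omega^{(a,b)}$ and $(\Omega^{(a,b)})^*=\Omega^{(b,a)}$, for which $d=\partial+\overline\partial$ with $\partial,\overline\partial$ of bidegrees $(1,0),(0,1)$. Separating bidegrees shows that $\partial$ and $\overline\partial$ are covariant graded derivations with $\partial^2=\overline\partial^2=\partial\overline\partial+\overline\partial\partial=0$ and $(\partial\omega)^*=\overline\partial(\omega^*)$, that $\Omega^{(1,0)}=B\,\partial B$ and $\Omega^{(0,1)}=B\,\overline\partial B$, and that $\Omega^{(a,b)}$ is spanned by the products, in any order, of $a$ forms of type $(1,0)$ and $b$ forms of type $(0,1)$. Let $n=\dim_{\mathbb C}G/L_S$. We use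 two results from \cite{HK04,HK06}.
\begin{itemize}
\item[(HK1)] Up to isomorphism there are exactly two finite-dimensional irreducible left-covariant first-order calculi over $B$, namely $(\Omega^{(1,0)},\partial)$ and $(\Omega^{(0,1)},\overline\partial)$.
\item[(HK2)] The universal calculi of $(\Omega^{(1,0)},\partial)$ and $(\Omega^{(0,1)},\overline\partial)$ have fiber dimension $\binom na$ in degree $a$, and $\Omega^k$ has fiber dimension $\binom{2n}k$.
\end{itemize}
We write $V$, $V^k$, $V^{(a,b)}$ for the fibers of $\Omega$, $\Omega^k$, $\Omega^{(a,b)}$.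

\subsection{The K\"ahler structure and the inner product}\label{ss:kahler}
That $\kappa$ is a covariant K\"ahler form means: $\kappa$ is a central, real, left-coinvariant $(1,1)$-form, $d\kappa=0$, and with $L=\kappa\wedge\cdot$ the maps $L^{n-k}\colon\Omega^k\to\Omega^{2n-k}$ are isomorphisms for $0\le k\le n$. Let $P^k=\ker(L^{n-k+1}|_{\Omega^k})$ for $0\le k\le n$ be the primitive forms, $P^k=0$ otherwise, and $P^{(a,b)}=P^{a+b}\cap\Omega^{(a,b)}$. For $k\le n$ the isomorphism $L^{n-k+2}\colon\Omega^{k-2}\to\Omega^{2n-k+2}$ gives $\Omega^k=P^k\oplus L\Omega^{k-2}$. Induction on $k$, followed by an application of $L^{n-k}$, yields the Lefschetz decomposition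
\[
\Omega=\bigoplus_{k=0}^n\bigoplus_{j=0}^{n-k}L^jP^k,\qquad L^j \text{ injective on } P^k \text{ for } j\le n-k .
\]
The \emph{Hodge map} is defined for $\alpha\in P^{(a,b)}$, $k=a+b$, $0\le j\le n-k$, by
\begin{equation}\label{eq:hodge}
\star(L^j\alpha)=c_k\,i^{\,a-b}\,\frac{j!}{(n-k-j)!}\,L^{n-k-j}\alpha,\qquad c_k=(-1)^{k(k+1)/2}.
\end{equation}
It is a covariant bimodule map, because $\kappa$ is coinvariant and central. It commutes with the involution, because $(L^j\alpha)^*=L^j\alpha^*$ with $\alpha^*\in P^{(b,a)}$ and $\overline{i^{a-b}}=i^{b-a}$. Moreover $\star^2=c_k^2i^{2(a-b)}=(-1)^{\deg}$ and $\star\Omega^{(a,b)}=\Omega^{(n-b,n-a)}$; in particular $\Omega^{2n}=\star B=\Omega^{(n,n)}$.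

For $\omega,\eta\in\Omega^k$ put
\begin{equation}\label{eq:metric}
g(\omega,\eta)=(-1)^k\star\big(\star(\omega^*)\wedge\eta\big)\in B,\qquad\langle\omega,\eta\rangle=\mathbf h\big(g(\omega,\eta)\big),
\end{equation}
and let different degrees be orthogonal. By the standing hypothesis $\langle\cdot,\cdot\rangle$ is positive definite. On functions $g(f,f')=f^*f'$. Since $\star$ is a bimodule map,
\begin{equation}\label{eq:gmodule}
g(a\omega,\eta)=g(\omega,a^*\eta),\qquad g(\omega,\eta b)=g(\omega,\eta)b,\qquad g(\omega b,\eta)=b^*g(\omega,\eta)\qquad(a,b\in B).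
\end{equation}
The first identity says that left multiplication is a $*$-representation. If $\omega\in\Omega^{(a,b)}$ and $\eta\in\Omega^{(a',b')}$ have the same degree, then $\star(\omega^*)\wedge\eta$ has bidegree $(n-a+a',n-b+b')$ and lies in $\Omega^{2n}=\Omega^{(n,n)}$, so different bidegrees are orthogonal for $g$.

\begin{remark}
Replacing $\kappa$ by $t\kappa$, $t\in\mathbb R\setminus\{0\}$, multiplies $\star$ on $\Omega^m$ by $t^{n-m}$, hence $g$ on $\Omega^k$ by $t^{-n}t^{n-k}=t^{-k}$. Thus the factor $(-1)^k$ in \eqref{eq:metric} only fixes the sign of $\kappa$, and a positive rescaling of $\kappa$ preserves the standing hypothesis.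
\end{remark}

\section{The quantum projective line}\label{sec:CP1}

Lemma~\ref{lem:first} and Corollary~\ref{cor:K} below show that on functions everything is decided by one number: if $w\in V_\lambda^{\mathfrak l}$ is a unit vector and $f=c_{\xi,w}$, then $\|\partial f\|^2=\|\overline\partial f\|^2=c_0\|F_sw\|^2\|f\|^2$, with $c_0>0$ independent of $\lambda$ and $w$. On functions, Theorem~\ref{thm:B} therefore says that $1+\|F_sw\|^2$ is comparable to $q^{-(\lambda,\theta)}$. Here we examine this for $G=SU(2)$ and $S=\emptyset$, where $\theta=\alpha$ is the only positive root, $(\alpha,\alpha)=2$, $K_{2\rho}=K$, and $U_{\mathfrak l}$ is generated by $K^{\pm1}$. The space $V_\lambda^{\mathfrak l}$ is the zero weight space; it is nonzero exactly for $\lambda=j\alpha$, $j\in\mathbb Z_{\geq0}$, and then spanned by a unit vector $w$.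

\emph{Direct computation.} From $F^*=EK^{-1}$ and (R3),
\begin{equation}\label{eq:CP1}
\|Fw\|^2=q^2[j]_q[j+1]_q,\qquad\|F^2w\|^2=q^4[j-1]_q[j+2]_q\,\|Fw\|^2 .
\end{equation}
So $1+\|Fw\|^2$ is comparable to $q^{-2j}=q^{-(\lambda,\theta)}$, as claimed. In higher rank one does not know how $w$ decomposes under the $U_{q_s}(\mathfrak{sl}_2)$ of $\alpha_s$. This decomposition still gives the upper bound (Section~\ref{sec:functions}), but a lower bound needs an argument that sees all of $V_\lambda$.

\emph{The $R$-matrix argument.} For a dominant weight $\mu$ let $e_a$ be an orthonormal weight basis of $V_\mu$ with $K_{2\rho}e_a=k_ae_a$, and consider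
\begin{equation}\label{eq:Z}
Z_\mu(w)=\sum_ak_a\,\|R(w\otimes e_a)\|^2 .
\end{equation}
We shall prove in general that $Z_\mu(w)\ge q^{-2(\lambda,\mu)}\|w\|^2$ (Proposition~\ref{prop:R}). The reason is that $R^\dagger R$ is positive and commutes with $U$, and that its eigenvalue on the top component $V_{\lambda+\mu}$ can be read off on the highest weight vector. On the other hand, for $w$ of weight $0$ the factor $\mathcal K$ acts trivially, and $Z_\mu(w)$ is a fixed combination of norms of lowering operators applied to $w$.

For $\mathfrak{sl}_2$ we have $\Theta=\sum_ma_mF^m\otimes E^m$ with $a_0=1$. The terms of weight $(0,\alpha)$ in $\Theta\Delta'(E)=\Delta^{\mathrm{op}}(E)\Theta$ are $K^{-1}\otimes E+a_1FE\otimes E=K\otimes E+a_1EF\otimes E$, so $a_1=q^{-1}-q$. Take $\mu=\alpha/2$, with basis $e_\pm$, $Ke_\pm=q^{\pm1}e_\pm$. Then $\|Ee_-\|^2=\langle e_-,KFEe_-\rangle=q^{-1}$, and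
\[
R(w\otimes e_+)=w\otimes e_+,\qquad R(w\otimes e_-)=w\otimes e_-+(q^{-1}-q)\,Fw\otimes Ee_- .
\]
Hence
\[
Z_{\alpha/2}(w)=q+q^{-1}+q^{-2}(q^{-1}-q)^2\|Fw\|^2 .
\]
The lower bound $Z_{\alpha/2}(w)\ge q^{-2j}$ therefore forces $1+\|Fw\|^2\ge cq^{-2j}$, without any use of \eqref{eq:CP1}. As a check, \eqref{eq:CP1} and $(q^{-1}-q)^2[x]_q[y]_q=q^{x+y}+q^{-x-y}-q^{x-y}-q^{y-x}$ give $Z_{\alpha/2}(w)=q^{-2j-1}+q^{2j+1}$, which is indeed larger than $q^{-2j}$.

\emph{The second-order term.} The general proof uses $\mu=\theta$, which is available in every type and about whose weights the cominuscule condition is a statement. Here $V_\theta$ has dimension $3$, $E^3=0$ on it, and the vectors $F^mw$ are orthogonal, so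
\[
q^{-4j}\le Z_\theta(w)=b_0+b_1\|Fw\|^2+b_2\|F^2w\|^2
\]
with $b_m\ge0$ independent of $j$. Since $\|Fw\|^2\le Cq^{-2j}$, the lower bound is carried by the second-order term. To conclude one needs $\|F^2w\|^2\le C(1+\|Fw\|^2)^2$, the estimate of a second derivative by the Laplacian. Here it follows from \eqref{eq:CP1}: the product formula gives $[j]_q[j+1]_q-[j-1]_q[j+2]_q=[2]_q>0$, so $\|F^2w\|^2\le q^2\|Fw\|^4$. In general it is the K\"ahler geometry that supplies this estimate (Lemma~\ref{lem:second}).

\section{Tangent spaces and factorization of forms}\label{sec:tangent}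

To use \eqref{eq:ratio} we must express $\partial$ and $\overline\partial$ on functions through the action of $U$. We construct two calculi from $E_s$ and $F_s$ and recognize them by (HK1).

For $X\in U$ let $\bar X\in B^*$ be the functional $f\mapsto f(X)$. If $h\in U_{\mathfrak l}$ and $f\in B$, then $f(Xh)=(h\triangleright f)(X)=\varepsilon(h)f(X)$, so $\overline{Xh}=\varepsilon(h)\bar X$. Left multiplication is compatible with restriction: $f(YX)=f_{(1)}(Y)f_{(2)}(X)$ with $f_{(2)}\in B$, so $\overline{YX}$ depends only on $Y$ and $\bar X$; likewise the operator $X\triangleright$ on $B$ depends only on $\bar X$. Let $T_-$ and $T_+$ be the images of $U_{\mathfrak l}F_s$ and $U_{\mathfrak l}E_s$ in $B^*$, with the action $h\bar X=\overline{hX}$.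

\begin{lemma}\label{lem:T}
$T_-$ and $T_+$ are nonzero irreducible admissible $U_{\mathfrak l}$-modules, all of whose weights have level $-1$ and $+1$, respectively. Every $\bar X\in T_\pm$ satisfies $\bar X(fg)=\bar X(f)\varepsilon(g)+\varepsilon(f)\bar X(g)$ for $f,g\in B$.
\end{lemma}

\begin{proof}
By \eqref{eq:coproduct}, $\Delta(hF_s)=h_{(1)}F_s\otimes h_{(2)}+h_{(1)}K_s^{-1}\otimes h_{(2)}F_s$ and $\Delta(hE_s)=h_{(1)}E_s\otimes h_{(2)}K_s+h_{(1)}\otimes h_{(2)}E_s$. In each term one leg lies in $U_{\mathfrak l}$, and $f(h')=\varepsilon(h')\varepsilon(f)$ for $h'\in U_{\mathfrak l}$, $f\in B$. This gives the product rule.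

The vector $\bar F_s$ has weight $-\alpha_s$, since $\overline{K_iF_s}=q^{-(\alpha_i,\alpha_s)}\overline{F_sK_i}=q^{-(\alpha_i,\alpha_s)}\bar F_s$. For $j\ne s$, $E_j\bar F_s=\overline{F_sE_j}=0$. In the Serre relation for $F_j,F_s$ every term with $F_j$ on the far right restricts to $0$, so $F_j^{\,1-a_{js}}\bar F_s=0$, and $1-a_{js}=(-\alpha_s,\alpha_j^\vee)+1$. By (R2), $T_-$ is irreducible or zero. Exchanging $E$ and $F$, the vector $\bar E_s$ has weight $\alpha_s$, is killed by the $F_j$ and by $E_j^{\,1-a_{js}}$, so $T_+$ is irreducible or zero. The action of $U_{\mathfrak l}$ does not change the level.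

Suppose $\bar F_s=0$ or $\bar E_s=0$. Since $\mathsf S(F_s)^*=-E_s$, we have $(F_s\triangleright f)^*=-E_s\triangleright f^*$, and $B^*=B$; so both $E_s$ and $F_s$ kill $B$, every element of $B$ is $U$-invariant, and $B=\mathbb C$. But $V_\theta^{\mathfrak l}\neq0$: the zero weight space of $V_\theta$ has dimension $\operatorname{rank}\mathfrak g$, the $\operatorname{rank}\mathfrak g-1$ operators $E_j$, $j\neq s$, map it to one-dimensional weight spaces, and a vector of weight $0$ killed by $E_j$ is killed by $F_j$ by (R3). This is a contradiction.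
\end{proof}

Let $T=T_\pm$, make $T^*$ a right module by $(\phi\triangleleft h)(\bar X)=\phi(h\bar X)$, so that it has the same weights as $T$, and let $\bar X_i$, $e_i$ be dual bases of $T$, $T^*$. The space $\Gamma(T^*)$ is a bimodule under multiplication in the first factor, as $h\triangleright(fb)=(h\triangleright f)b$ for $b\in B$. Put
\begin{equation}\label{eq:dT}
d_Tf=\sum_iX_i\triangleright f\otimes e_i\qquad(f\in B).
\end{equation}

\begin{proposition}\label{prop:identify}
The pairs $(\Gamma(T_-^*),d_{T_-})$ and $(\Gamma(T_+^*),d_{T_+})$ are isomorphic, as left-covariant first-order calculi, to $(\Omega^{(1,0)},\partial)$ and $(\Omega^{(0,1)},\overline\partial)$ in some order.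
\end{proposition}

\begin{proof}
The element $d_Tf$ lies in $\Gamma(T^*)$ because $\sum_ih\bar X_i\otimes e_i=\sum_i\bar X_i\otimes e_i\triangleleft h$. The map $d_T$ is covariant, since $\triangleright$ acts on the second leg of $\Delta f$, and the product rule of Lemma~\ref{lem:T}, applied to $f_{(2)}g_{(2)}$, gives $X_i\triangleright(fg)=(X_i\triangleright f)g+f(X_i\triangleright g)$. As $T^*$ is irreducible, $\Gamma(T^*)$ has no covariant submodules other than $0$ and itself; $B\,d_TB$ is nonzero, hence everything. So we have two finite-dimensional irreducible calculi. The functionals $f\mapsto\phi([d_Tf])$, with $\phi$ in the dual of the fiber, depend only on the isomorphism class, and they span $T$ since $[d_Tf]=\sum_if(X_i)e_i$. As $T_-\ne T_+$, the calculi are not isomorphic, and (HK1) applies.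
\end{proof}

Let $\partial_-\in\{\partial,\overline\partial\}$ be the operator that corresponds to $T_-$ and $\Omega_-\in\{\Omega^{(1,0)},\Omega^{(0,1)}\}$ its space of one-forms. Which of the two it is plays no role.

\begin{lemma}\label{lem:fiberalg}
$\Omega B^+=B^+\Omega$. Consequently $V$ is a bigraded algebra with $(vv')\triangleleft h=(v\triangleleft h_{(1)})(v'\triangleleft h_{(2)})$, the product of $\Omega\subset\mathcal O\otimes V$ is $(f\otimes v)(f'\otimes v')=ff'\otimes vv'$, and the fiber of $\Omega^{(a,b)}\otimes_B\Omega^{(a',b')}$ is $V^{(a,b)}\otimes V^{(a',b')}$. The weights of $V^1$ have level $\pm1$ and those of $V^{(1,1)}$ have level $0$.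
\end{lemma}

\begin{proof}
In $\Gamma(T^*)$ we have $[\omega b]=(\varepsilon\otimes\mathrm{id})(\omega b)=\varepsilon(b)[\omega]$, so $\Omega^1B^+\subset B^+\Omega^1$. Moving an element of $B^+$ to the left through a product of one-forms gives $\Omega B^+\subset B^+\Omega$, and the involution turns this into the reverse inclusion. Thus $B^+\Omega$ is a two-sided ideal, and the formulas for the action and the product follow from the multiplicativity of the coaction. The fiber of $\mathcal F\otimes_B\mathcal F'$ is $V_{\mathcal F}\otimes_B\mathcal F'$, where $B$ acts on $V_{\mathcal F}$ from the right through $\varepsilon$; this is $V_{\mathcal F}\otimes V_{\mathcal F'}$. Finally $V^{(1,0)}$ and $V^{(0,1)}$ are $T_-^*$ and $T_+^*$ in some order, and $V^{(1,1)}$ is spanned by products of one element of each.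
\end{proof}

Classically $\Lambda^{(a,b)}=\Lambda^{(a,0)}\otimes\Lambda^{(0,b)}$. The quantum version needs a rule for reordering forms of type $(1,0)$ and $(0,1)$, which comes from comparing levels.

\begin{lemma}[Factorization]\label{lem:factor}
The wedge maps $\Omega^{(a,0)}\otimes_B\Omega^{(0,b)}\to\Omega^{(a,b)}$ and $\Omega^{(0,b)}\otimes_B\Omega^{(a,0)}\to\Omega^{(a,b)}$ are isomorphisms. Moreover $\dim V^{(a,0)}=\dim V^{(0,a)}=\binom na$.
\end{lemma}

\begin{proof}
Let $W=\Omega^{(0,1)}\wedge\Omega^{(1,0)}$ and $W'=\Omega^{(1,0)}\wedge\Omega^{(0,1)}$; these are covariant sub-bimodules with $W+W'=\Omega^{(1,1)}$. The map $\Omega^{(1,0)}\to\Omega^{(1,1)}/W$ induced by $\overline\partial$ is covariant, and it is left $B$-linear because $\overline\partial(b\eta)=\overline\partial b\wedge\eta+b\,\overline\partial\eta$ with $\overline\partial b\wedge\eta\in W$. On fibers it maps weights of level $\pm1$ to a module with weights of level $0$, so it is zero there, hence zero: $\overline\partial\Omega^{(1,0)}\subset W$. The same argument for the map $\Omega^{(0,1)}\to\Omega^{(1,1)}/W'$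 induced by $\partial$ gives $\partial\Omega^{(0,1)}\subset W'$. Hence $\partial\overline\partial b=-\overline\partial\partial b\in W\cap W'$ for all $b\in B$. Apply $\partial$ to $a\,\overline\partial b=\overline\partial(ab)-(\overline\partial a)b$:
\[
\partial a\wedge\overline\partial b-\overline\partial a\wedge\partial b=\partial\overline\partial(ab)-(\partial\overline\partial a)b-a\,\partial\overline\partial b\ \in W\cap W' .
\]
Because $(\partial a)c=\partial(ac)-a\,\partial c$, the left module $W'$ is generated by the $\partial a\wedge\overline\partial b$, and in the same way $W$ is generated by the $\overline\partial a\wedge\partial b$. So $W'\subset W$ and $W\subset W'$, that is, $W=W'=\Omega^{(1,1)}$. Adjacent factors of different type can therefore be exchanged in any product of one-forms, and both wedge maps are surjective. By Lemma~\ref{lem:fiberalg}, $\dim V^{(a,b)}\le\dim V^{(a,0)}\dim V^{(0,b)}$. Since $(\Omega^{(\bullet,0)},\partial)$ and $(\Omega^{(0,\bullet)},\overline\partial)$ are quotients of the universal calculi in (HK2),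
\[
\binom{2n}k=\sum_{a+b=k}\dim V^{(a,b)}\le\sum_{a+b=k}\dim V^{(a,0)}\dim V^{(0,b)}\le\sum_{a+b=k}\binom na\binom nb=\binom{2n}k .
\]
Equality holds term by term. The wedge maps are thus bijective on fibers, hence bijective.
\end{proof}

\section{Norms, frames and commutators}\label{sec:hilbert}

\subsection{The norm is a tensor norm}
The inner product \eqref{eq:metric} is defined through the Hodge map. For estimates we want it in terms of the embedding $\Omega\subset\mathcal O\otimes V$. By \eqref{eq:gmodule} and $B^+\Omega=\Omega B^+$, the form $\varepsilon\circ g$ descends to a sesquilinear form $\langle\cdot,\cdot\rangle_V$ on $V$, for which different bidegrees are orthogonal. The following lemma is the place where positive definiteness enters the estimates.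

\begin{lemma}\label{lem:norm}
The form $\langle\cdot,\cdot\rangle_V$ is an inner product, and for $\omega=\sum f_j\otimes v_j$, $\eta=\sum f'_l\otimes v'_l$ in $\Omega$ we have $\langle\omega,\eta\rangle=\sum_{j,l}\mathbf h(f_j^*f'_l)\langle v_j,v'_l\rangle_V$.
\end{lemma}

\begin{proof}
Covariance of $\star$, $*$ and $\wedge$ gives $\Delta g(\omega,\eta)=\omega_{(-1)}^*\eta_{(-1)}\otimes g(\omega_{(0)},\eta_{(0)})$. Applying $\mathrm{id}\otimes\varepsilon$,
\begin{equation}\label{eq:gV}
g(\omega,\eta)=\omega_{(-1)}^*\eta_{(-1)}\,\langle[\omega_{(0)}],[\eta_{(0)}]\rangle_V ,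
\end{equation}
which is the stated formula after applying $\mathbf h$. It remains to pass positivity from $\Omega$ to the fiber.

Evaluate \eqref{eq:gV} at $h\in U_{\mathfrak l}$. As $g(\omega,\eta)\in B$, we get $\langle v\triangleleft\mathsf S(h_{(1)})^*,v'\triangleleft h_{(2)}\rangle_V=\varepsilon(h)\langle v,v'\rangle_V$. Therefore
\[
\langle v\triangleleft\mathsf S(h)^*,v'\rangle_V=\langle v\triangleleft\mathsf S(h_{(1)})^*,(v'\triangleleft\mathsf S^{-1}(h_{(3)}))\triangleleft h_{(2)}\rangle_V=\langle v,v'\triangleleft\mathsf S^{-1}(h)\rangle_V .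
\]
Since $\mathsf S(h)^*=\mathsf S^{-1}(h^*)$, this says $\langle h^*\diamond v,v'\rangle_V=\langle v,h\diamond v'\rangle_V$ for the admissible left action $h\diamond v=v\triangleleft\mathsf S^{-1}(h)$. Let $\beta_0$ be an invariant inner product for $\diamond$ (Lemma~\ref{lem:embed}) and write $\langle v,v'\rangle_V=\beta_0(v,Av')$. Invariance of both forms shows that $A$ commutes with $\diamond$, hence so does its $\beta_0$-adjoint $A^\dagger$, and both commute with $\triangleleft$. So $1\otimes A$ and $1\otimes A^\dagger$ preserve $\Omega=\Gamma(V)$, and $\langle\omega,\eta\rangle=(\omega,(1\otimes A)\eta)_0$, where $(\cdot,\cdot)_0$ is the inner product given by $\mathbf h$ and $\beta_0$. Since $\langle\cdot,\cdot\rangle$ is Hermitian, $1\otimes(A-A^\dagger)$ vanishes on $\Omega$, so $A=A^\dagger$ on the fiber. If $V_t\neq0$ is the eigenspace of $A$ for the eigenvalue $t$, then $\Gamma(V_t)\subset\Omega$ is nonzero, having fiber $V_t$, and $\langle\omega,\omega\rangle=t(\omega,\omega)_0$ on it. Hence $t>0$.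
\end{proof}

In particular $\|\sum f_j\otimes v_j\|^2=\sum\|f_j\|^2$ for orthonormal $v_j$, and the isotypic components $\Omega_\lambda$ are mutually orthogonal.

\begin{lemma}\label{lem:mult}
Left and right multiplication by any element of $\mathcal O$ are bounded operators on $(\mathcal O,\|\cdot\|)$.
\end{lemma}

\begin{proof}
$\mathcal O$ is spanned by the $u_{ij}=c_{\xi_i,e_j}$, where $e_j$ is an orthonormal weight basis of some $V_\lambda$ and $\xi_i$ the dual basis. We have $u_{ij}^*(X)=\overline{\langle e_i,\mathsf S(X)^*e_j\rangle}=\langle e_j,\mathsf S(X)e_i\rangle$, that is, $u_{ij}^*=\mathsf S(u_{ji})$, so $\sum_iu_{ij}^*u_{ij}=1=\sum_ju_{ij}u_{ij}^*$. The first identity gives $\sum_i\|u_{ij}f\|^2=\|f\|^2$. For right multiplication we use $\sigma$. The element $u_{ij}^*$ is an eigenvector of the left and right actions of $K_{2\rho}$ with eigenvalues that are powers of $q$, so $\sigma(u_{ij}^*)=t_{ij}u_{ij}^*$ with $t_{ij}>0$, and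
\[
\|fu_{ij}\|^2=\mathbf h(u_{ij}^*f^*fu_{ij})=t_{ij}\,\mathbf h(f^*fu_{ij}u_{ij}^*).
\]
Thus $\sum_jt_{ij}^{-1}\|fu_{ij}\|^2=\|f\|^2$, and $\|fu_{ij}\|^2\le t_{ij}\|f\|^2$.
\end{proof}

\subsection{Frames}
A homogeneous bundle on $G/L_S$ embeds in a trivial bundle as soon as its fiber embeds $L_S$-equivariantly in a $G$-module. The same construction works here and replaces local trivializations. Its analytic content is that $B$-linearity implies boundedness.

\begin{lemma}[Frames]\label{lem:frame}
Let $\mathcal F=\Omega^{(a,b)}$. There are finitely many left $B$-linear maps $\chi_r\colon\mathcal F\to B$, elements $\tau_r\in\mathcal F$ and a finite set $\Pi$ of weights such that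
\begin{itemize}
\item[(i)] $\omega=\sum_r\chi_r(\omega)\tau_r$ for all $\omega\in\mathcal F$;
\item[(ii)] $c\|\omega\|^2\le\sum_r\|\chi_r(\omega)\|^2\le C\|\omega\|^2$;
\item[(iii)] $\chi_r(\mathcal F_\lambda)\subset\bigoplus_{\lambda'\in\lambda+\Pi}B_{\lambda'}$ for all $\lambda$.
\end{itemize}
Every left $B$-linear map $\phi\colon\Omega^{(a,b)}\to\Omega^{(a',b')}$, covariant or not, is bounded.
\end{lemma}

\begin{proof}
Let $W=V^{(a,b)}$ with the admissible left action $h\cdot v=v\triangleleft\mathsf S(h)$. The condition in \eqref{eq:Gamma} is equivalent to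
\begin{equation}\label{eq:inv}
\sum h_{(1)}\triangleright f_j\otimes h_{(2)}\cdot v_j=\varepsilon(h)\sum f_j\otimes v_j\qquad(h\in U_{\mathfrak l}).
\end{equation}
Indeed, \eqref{eq:Gamma} turns the left side into $\sum f_j\otimes v_j\triangleleft h_{(1)}\mathsf S(h_{(2)})$; conversely, $\sum h\triangleright f_j\otimes v_j=\sum h_{(1)}\triangleright f_j\otimes(h_{(2)}\cdot v_j)\triangleleft h_{(3)}$, to which \eqref{eq:inv} applies.

By Lemma~\ref{lem:embed} and (R1) there are an admissible $U$-module $N$ and $U_{\mathfrak l}$-linear maps $\iota\colon W\to N$, $p\colon N\to W$ with $p\iota=\mathrm{id}$. Let $e_r$ be a basis of $N$, $\xi_r$ the dual basis, $u_{rt}=c_{\xi_r,e_t}$, and put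
\[
\chi_r\Big(\sum f_j\otimes v_j\Big)=\sum_jf_j\,c_{\xi_r,\iota v_j},\qquad\tau_r=\sum_t\mathsf S^{-1}(u_{tr})\otimes p(e_t).
\]
By \eqref{eq:inv}, $h\triangleright\chi_r(\omega)=\sum(h_{(1)}\triangleright f_j)\,c_{\xi_r,\iota(h_{(2)}\cdot v_j)}=\varepsilon(h)\chi_r(\omega)$, so $\chi_r(\omega)\in B$. The map $\chi_r$ is left $B$-linear, and it is bounded by Lemmas~\ref{lem:norm} and~\ref{lem:mult} (take for $v_j$ an orthonormal basis). Since $C(V_\lambda)C(N)=C(V_\lambda\otimes N)$ and the highest weights of the components of $V_\lambda\otimes N$ lie in $\lambda+\Pi$, with $\Pi$ the set of weights of $N$, (iii) holds.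

From $\Delta\mathsf S^{-1}(u_{tr})=\sum_d\mathsf S^{-1}(u_{dr})\otimes\mathsf S^{-1}(u_{td})$ we get $X\triangleright\mathsf S^{-1}(u_{tr})=\sum_du_{td}(\mathsf S^{-1}(X))\,\mathsf S^{-1}(u_{dr})$, and $h\cdot p(e_t)=\sum_mu_{mt}(h)p(e_m)$. Summing over $t$,
\[
\sum_th_{(1)}\triangleright\mathsf S^{-1}(u_{tr})\otimes h_{(2)}\cdot p(e_t)=\sum_{d,m}u_{md}\big(h_{(2)}\mathsf S^{-1}(h_{(1)})\big)\,\mathsf S^{-1}(u_{dr})\otimes p(e_m)=\varepsilon(h)\tau_r ,
\]
so $\tau_r\in\mathcal F$. Applying $\mathsf S^{-1}$ to $\sum_ru_{tr}\mathsf S(u_{rd})=\delta_{td}$ gives $\sum_ru_{rd}\mathsf S^{-1}(u_{tr})=\delta_{td}$. With $c_{\xi_r,\iota v}=\sum_d\xi_d(\iota v)u_{rd}$ this yields $\sum_r\chi_r(\omega)\tau_r=\sum_{j,t}\xi_t(\iota v_j)f_j\otimes p(e_t)=\omega$.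

Finally $\phi(\omega)=\sum_r\chi_r(\omega)\phi(\tau_r)$. For a fixed form $\zeta=\sum x_i\otimes v_i$ with orthonormal $v_i$ we have $\|b\zeta\|^2=\sum\|bx_i\|^2\le C\|b\|^2$ by Lemma~\ref{lem:mult}. Hence $\|\phi(\omega)\|^2\le C\sum_r\|\chi_r(\omega)\|^2$. This shows that $\phi$ is bounded, and for $\phi=\mathrm{id}$ it is the lower bound in (ii).
\end{proof}

\subsection{Everything except the resolvent}

\begin{proposition}\label{prop:soft}
Left multiplication is a $*$-representation of $B$ by bounded even operators on $L^2(\Omega^{(0,\bullet)})$ and $L^2(\Omega^{(\bullet,0)})$. The odd operators $D_{\overline\partial}$ and $D_\partial$ are self-adjoint and are orthogonal direct sums of Hermitian operators on the finite-dimensional isotypic components. Each $a\in B$ preserves their domains, and the commutators with $a$ extend to bounded operators.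
\end{proposition}

\begin{proof}
Left multiplication by a form $\zeta=\sum x_i\otimes e_i$ is the restriction of $f\otimes v\mapsto\sum x_if\otimes e_iv$ (Lemma~\ref{lem:fiberalg}), which is bounded on $\mathcal O\otimes V$ by Lemma~\ref{lem:mult}. By Lemma~\ref{lem:norm} it is bounded on $\Omega$. For $\zeta=a\in B$ this and \eqref{eq:gmodule} give the first statement. The covariant map $\overline\partial$ preserves the finite-dimensional, mutually orthogonal spaces $\Omega_\lambda$, hence $\overline\partial^\dagger$ exists and preserves them; it has bidegree $(0,-1)$ since bidegrees are orthogonal. So $\overline\partial+\overline\partial^\dagger$ is symmetric on $\Omega^{(0,\bullet)}$ and its domain contains an orthonormal basis of eigenvectors; such an operator is essentially self-adjoint. On algebraic forms $[\overline\partial,a]=\overline\partial a\wedge\cdot$ and $[\overline\partial^\dagger,a]=-[\overline\partial,a^*]^\dagger=-(\overline\partial(a^*)\wedge\cdot)^\dagger$, so $[D_{\overline\partial},a]$ agrees there with a bounded operator $Y$. If algebraic forms $\omega_m$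 converge to $\omega$ in the graph norm, then $a\omega_m\to a\omega$ and $D_{\overline\partial}\,a\omega_m=aD_{\overline\partial}\,\omega_m+Y\omega_m$ converges. As $D_{\overline\partial}$ is closed, $a\omega$ lies in its domain and $[D_{\overline\partial},a]\omega=Y\omega$. The proof for $D_\partial$ is obtained by replacing $\overline\partial$ by $\partial$ throughout.
\end{proof}

For Theorem~\ref{thm:A} only compactness of the resolvent remains.

\subsection{First derivatives of functions}
Fix an orthonormal basis $e_i$ of the fiber $T_-^*$ of $\Omega_-$, and elements $X_i\in U_{\mathfrak l}F_s$ such that $\bar X_i$ is the dual basis of $T_-$. By \eqref{eq:dT} and Lemma~\ref{lem:norm}, $\|\partial_-f\|^2=\sum_i\|X_i\triangleright f\|^2$ for $f\in B$.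

\begin{lemma}\label{lem:first}
\begin{itemize}
\item[(i)] For $X\in U_{\mathfrak l}F_s$ there are scalars $a_i$ with $X\triangleright f=\sum_ia_iX_i\triangleright f$ for all $f\in B$. Hence $\|X\triangleright f\|\le C_X\|\partial_-f\|$.
\item[(ii)] There is $c_0>0$ such that $\|\partial_-f\|^2=c_0\|F_sw\|^2\|f\|^2$ for all $\lambda$, all unit vectors $w\in V_\lambda^{\mathfrak l}$ and all $f=c_{\xi,w}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $\bar X=\sum a_i\bar X_i$ and recall that $X\triangleright$ on $B$ depends only on $\bar X$. (ii) By \eqref{eq:ratio}, $\|\partial_-f\|^2=\sum_i\|X_iw\|^2\,\|f\|^2$. The map $T_-\to V_\lambda$, $\bar X\mapsto Xw$, is well defined, since $\bar X=0$ implies $\xi'(Xw)=c_{\xi',w}(X)=0$ for all $\xi'$, and it is $U_{\mathfrak l}$-linear. The form $\langle Xw,X'w\rangle$ on $T_-$ is thus invariant. As $T_-$ is irreducible, it is a multiple $t\,\beta_T$ of a fixed invariant inner product $\beta_T$, with $t=\|F_sw\|^2/\beta_T(\bar F_s,\bar F_s)$. Take $c_0=\sum_i\beta_T(\bar X_i,\bar X_i)/\beta_T(\bar F_s,\bar F_s)$.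
\end{proof}

\section{K\"ahler identities and the elliptic estimate}\label{sec:kahler}

We want to bound the derivatives of the coefficients $\chi_r(\omega)$ of $\omega\in\Omega^{(0,k)}$ by $D_{\overline\partial}\,\omega$. The operator $\overline\partial$ alone cannot do this in a formal way. One would apply $\mathrm{id}\otimes\chi_r$ to $\overline\partial\omega$, but the wedge map $\Omega^{(0,1)}\otimes_B\Omega^{(0,k)}\to\Omega^{(0,k+1)}$ is not injective for $1\le k\le n$, because $n\binom nk>\binom n{k+1}$. For $\partial$ the relevant map $\Omega^{(1,0)}\otimes_B\Omega^{(0,k)}\to\Omega^{(1,k)}$ is an isomorphism. The K\"ahler identities allow us to trade $D_{\overline\partial}$ for $\partial$.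

\subsection{The identities}
The identities of this subsection are from \cite{OB}; we include the proof in our conventions. Put $\int=\mathbf h\circ\star$ on $\Omega^{2n}$, so that $\langle\omega,\eta\rangle=(-1)^k\int\star(\omega^*)\wedge\eta$ on $\Omega^k$.

\begin{lemma}\label{lem:adjoint}
$\int\partial\nu=\int\overline\partial\nu=0$ for $\nu\in\Omega^{2n-1}$. Moreover $\partial^\dagger=-\star\overline\partial\star$ and $\overline\partial^\dagger=-\star\partial\star$.
\end{lemma}

\begin{proof}
The covariant maps $\star\partial$ and $\star\overline\partial$ send $\Omega^{2n-1}_\lambda$ to $B_\lambda$, on which $\mathbf h$ vanishes for $\lambda\neq0$. The component $\Omega^{2n-1}_0$ consists of the $1\otimes v$ with $v\triangleleft h=\varepsilon(h)v$; such a $v$ has weight $0$. The Hodge map induces an isomorphism $V^{2n-1}\cong V^1$, whose weights have level $\pm1$, so $v=0$.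

Let $\eta\in\Omega^k$, $\omega\in\Omega^{k-1}$. Integrating $\partial(\star(\eta^*)\wedge\omega)=\partial\star(\eta^*)\wedge\omega+(-1)^k\star(\eta^*)\wedge\partial\omega$ gives $\langle\eta,\partial\omega\rangle=-\int\partial\star(\eta^*)\wedge\omega$. Put $\gamma=\star\partial\star(\eta^*)\in\Omega^{k-1}$. Then $\star\gamma=(-1)^{k-1}\partial\star(\eta^*)$, so $\langle\gamma^*,\omega\rangle=(-1)^{k-1}\int\star\gamma\wedge\omega=\int\partial\star(\eta^*)\wedge\omega$. Since $\gamma^*=\star\overline\partial\star\eta$, we obtain $\partial^\dagger=-\star\overline\partial\star$. Exchanging $\partial$ and $\overline\partial$ gives the other formula.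
\end{proof}

\begin{proposition}\label{prop:KI}
Let $\Lambda=\star^{-1}L\star$. Then $\overline\partial^\dagger=-i[\Lambda,\partial]$, $\partial^\dagger=i[\Lambda,\overline\partial]$, and
\[
\overline\partial\,\overline\partial^\dagger+\overline\partial^\dagger\overline\partial=\partial\partial^\dagger+\partial^\dagger\partial .
\]
\end{proposition}

\begin{proof}
Comparing \eqref{eq:hodge} for $L^j\alpha$ and $L^{j-1}\alpha$ gives $\Lambda L^j\alpha=j(n-k-j+1)L^{j-1}\alpha$ for $\alpha\in P^k$, $0\le j\le n-k$; for $j=0$ this uses $L^{n-k+1}\alpha=0$, and for $j=n-k+1$ both sides vanish.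

Let $\alpha\in P^{(a,b)}$, $k=a+b$. From $d\kappa=0$ we get $\partial\kappa=\overline\partial\kappa=0$, so $\partial$ and $\overline\partial$ commute with $L$, and $L^{n-k+1}\partial\alpha=0$. Write $\partial\alpha=\sum_lL^l\alpha_l$ with $\alpha_l\in P^{k+1-2l}$. The terms $L^{n-k+1+l}\alpha_l$ lie in different Lefschetz summands, so each vanishes; and $L^{n-k+1+l}$ is injective on $P^{k+1-2l}$ when $n-k+1+l\le n-k-1+2l$, that is, for $l\ge2$. Hence $\partial\alpha=\alpha_0+L\alpha_1$ with $\alpha_0\in P^{(a+1,b)}$, $\alpha_1\in P^{(a,b-1)}$. Put $m=n-k-j$. Then $\Lambda L^j\alpha_0=jm\,L^{j-1}\alpha_0$ and $\Lambda L^{j+1}\alpha_1=(j+1)(m+1)L^j\alpha_1$, while $\partial\Lambda L^j\alpha=j(m+1)(L^{j-1}\alpha_0+L^j\alpha_1)$. So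
\[
[\Lambda,\partial]L^j\alpha=-jL^{j-1}\alpha_0+(m+1)L^j\alpha_1 .
\]
On the other hand $\partial\star L^j\alpha=c_ki^{a-b}\frac{j!}{m!}(L^m\alpha_0+L^{m+1}\alpha_1)$, and by \eqref{eq:hodge}
\[
\star L^m\alpha_0=c_{k+1}i^{a-b+1}\frac{m!}{(j-1)!}L^{j-1}\alpha_0,\qquad\star L^{m+1}\alpha_1=c_{k-1}i^{a-b+1}\frac{(m+1)!}{j!}L^j\alpha_1,
\]
where for $j=0$ the first term is absent because $L^{n-k}\alpha_0=0$. With $i^{2(a-b)}=(-1)^k$, $c_kc_{k+1}=(-1)^{(k+1)^2}=(-1)^{k+1}$ and $c_kc_{k-1}=(-1)^{k^2}=(-1)^k$,
\[
\star\partial\star L^j\alpha=i(-1)^k\big[c_kc_{k+1}\,jL^{j-1}\alpha_0+c_kc_{k-1}(m+1)L^j\alpha_1\big]=i[\Lambda,\partial]L^j\alpha .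
\]
By Lemma~\ref{lem:adjoint}, $\overline\partial^\dagger=-i[\Lambda,\partial]$. For $\overline\partial$ the primitive parts have types $(a,b+1)$ and $(a-1,b)$, so the factor $i^{a-b+1}$ becomes $i^{a-b-1}$ and nothing else changes: $\star\overline\partial\star=-i[\Lambda,\overline\partial]$ and $\partial^\dagger=i[\Lambda,\overline\partial]$. Finally
\begin{align*}
\overline\partial\,\overline\partial^\dagger+\overline\partial^\dagger\overline\partial&=-i\big(\overline\partial\Lambda\partial-\overline\partial\partial\Lambda+\Lambda\partial\overline\partial-\partial\Lambda\overline\partial\big),\\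
\partial\partial^\dagger+\partial^\dagger\partial&=-i\big(\overline\partial\Lambda\partial+\partial\overline\partial\Lambda-\Lambda\overline\partial\partial-\partial\Lambda\overline\partial\big),
\end{align*}
and the right sides agree because $\partial\overline\partial=-\overline\partial\partial$.
\end{proof}

Let $\square$ be the common Laplacian of Proposition~\ref{prop:KI}. It preserves bidegrees and isotypic components, and since $\partial,\overline\partial$ and their adjoints have square zero, $D_{\overline\partial}^2=\square$ on $\Omega^{(0,\bullet)}$ and $D_\partial^2=\square$ on $\Omega^{(\bullet,0)}$. The theorems concern the first Sobolev norm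
\[
\|\omega\|_1^2=\langle(1+\square)\omega,\omega\rangle=\|\omega\|^2+\|\partial\omega\|^2+\|\partial^\dagger\omega\|^2=\|\omega\|^2+\|\overline\partial\omega\|^2+\|\overline\partial^\dagger\omega\|^2 .
\]

\begin{corollary}\label{cor:K}
\begin{itemize}
\item[(i)] $\|\omega\|_1^2=\|\omega\|^2+\|\partial\omega\|^2$ for $\omega\in\Omega^{(0,k)}$, and $\|\omega\|_1^2=\|\omega\|^2+\|\overline\partial\omega\|^2$ for $\omega\in\Omega^{(k,0)}$.
\item[(ii)] $\langle\square f,f\rangle=\|\partial f\|^2=\|\overline\partial f\|^2$ for $f\in B$.
\item[(iii)] If $f\in B$ and $\square f=\ell f$, then $\|\partial_-f\|^2=\ell\|f\|^2$ and $\|\partial_-f\|_1^2=(\ell+\ell^2)\|f\|^2$.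
\end{itemize}
\end{corollary}

\begin{proof}
(i) $\partial^\dagger$ has bidegree $(-1,0)$ and $\overline\partial^\dagger$ has bidegree $(0,-1)$, so they vanish on $\Omega^{(0,k)}$ and $\Omega^{(k,0)}$, respectively. (ii) is the case $k=0$. (iii) The first identity is (ii). For $\eta=\partial_-f$ we have $\partial_-\eta=0$ and $\partial_-^\dagger\eta=\square f=\ell f$.
\end{proof}

\subsection{Forms and their coefficients}

\begin{proposition}[Elliptic estimate]\label{prop:elliptic}
Let $\mathcal F$ be $\Omega^{(0,k)}$ or $\Omega^{(k,0)}$, with a frame $\chi_r,\tau_r$ as in Lemma~\ref{lem:frame}. Then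
\[
c\,\|\omega\|_1^2\le\sum_r\|\chi_r(\omega)\|_1^2\le C\,\|\omega\|_1^2\qquad(\omega\in\mathcal F).
\]
\end{proposition}

\begin{proof}
Let $\mathcal F=\Omega^{(0,k)}$. By Corollary~\ref{cor:K}(i), for $\omega\in\mathcal F$ and for functions the norm $\|\cdot\|_1$ is computed with $\partial$. In view of Lemma~\ref{lem:frame}(ii) we have to compare $\partial\omega$ with the $\partial\chi_r(\omega)$.

By the Leibniz rule, $\partial\omega=\sum_r\big(\partial\chi_r(\omega)\wedge\tau_r+\chi_r(\omega)\,\partial\tau_r\big)$. The maps $\zeta\mapsto\zeta\wedge\tau_r$ on $\Omega^{(1,0)}$ and $b\mapsto b\,\partial\tau_r$ on $B$ are left $B$-linear, hence bounded. This gives the left inequality.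

By Lemma~\ref{lem:factor}, $\Omega^{(1,k)}\cong\Omega^{(1,0)}\otimes_B\mathcal F$, and $\chi_r$ is left $B$-linear, so $\hat\chi_r(\zeta\wedge\eta)=\zeta\,\chi_r(\eta)$ is a well-defined left $B$-linear map $\hat\chi_r\colon\Omega^{(1,k)}\to\Omega^{(1,0)}$. Neither $\partial\circ\chi_r$ nor $\hat\chi_r\circ\partial$ is $B$-linear, but they fail by the same term, so that $\delta_r=\partial\circ\chi_r-\hat\chi_r\circ\partial\colon\mathcal F\to\Omega^{(1,0)}$ is:
\[
\delta_r(b\eta)=\partial b\,\chi_r(\eta)+b\,\partial\chi_r(\eta)-\hat\chi_r(\partial b\wedge\eta)-b\,\hat\chi_r(\partial\eta)=b\,\delta_r(\eta).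
\]
Both $\hat\chi_r$ and $\delta_r$ are bounded by Lemma~\ref{lem:frame}, so $\|\partial\chi_r(\omega)\|\le C(\|\partial\omega\|+\|\omega\|)$. This gives the right inequality.

For $\mathcal F=\Omega^{(k,0)}$ replace $\partial$ by $\overline\partial$ and $\Omega^{(1,0)}$ by $\Omega^{(0,1)}$, and use the isomorphism $\Omega^{(0,1)}\otimes_B\Omega^{(k,0)}\cong\Omega^{(k,1)}$ of Lemma~\ref{lem:factor} and the second half of Corollary~\ref{cor:K}(i).
\end{proof}

\section{A lower bound from the $R$-matrix}\label{sec:R}

This section is pure representation theory. For dominant $\lambda,\mu$ give $V_\lambda\otimes V_\mu$ the tensor product inner product; then $\Delta(x)^\dagger=\Delta(x^*)$ and $\Delta^{\mathrm{op}}(x)^\dagger=\Delta^{\mathrm{op}}(x^*)$. We need a lower bound that holds at every vector of $V_\lambda$, in particular at vectors of weight $0$, although $R$ is easy to evaluate only at highest weight vectors. A partial trace over $V_\mu$ bridges the two, provided it yields an operator commuting with $U$; the weights $k_a$ in \eqref{eq:Z} are what achieves this.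

\begin{proposition}\label{prop:R}
For all dominant $\lambda,\mu$ and all $w\in V_\lambda$, the quantity \eqref{eq:Z} satisfies $Z_\mu(w)\ge q^{-2(\lambda,\mu)}\|w\|^2$.
\end{proposition}

\begin{proof}
\emph{The operator $M=R^\dagger R$.} Taking adjoints in \eqref{eq:R} for $x^*$ gives $\Delta(x)R^\dagger=R^\dagger\Delta^{\mathrm{op}}(x)$. Hence $M\Delta(x)=R^\dagger\Delta^{\mathrm{op}}(x)R=\Delta(x)M$. Let $v_\lambda,v_\mu$ be unit highest weight vectors. The weight $\lambda+\mu$ has multiplicity one, so $V_{\lambda+\mu}$ occurs once in $V_\lambda\otimes V_\mu$ and contains $v_\lambda\otimes v_\mu$; let $P$ be the orthogonal projection onto it. Then $M$ commutes with $P$ and is a scalar on its range. For $\beta\neq0$ the second leg of $\Theta_\beta$ kills $v_\mu$, so $R(v_\lambda\otimes v_\mu)=q^{-(\lambda,\mu)}v_\lambda\otimes v_\mu$ and the scalar is $\|R(v_\lambda\otimes v_\mu)\|^2=q^{-2(\lambda,\mu)}$. As $M\ge0$ on the range of $1-P$,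
\[
M\ge q^{-2(\lambda,\mu)}P .
\]

\emph{The weighted partial trace.} For an operator $A$ on $V_\lambda\otimes V_\mu$ let $\Phi(A)=(\mathrm{id}\otimes\operatorname{Tr})\big((1\otimes K_{2\rho})A\big)$. Then $\langle w,\Phi(A)w\rangle=\sum_ak_a\langle w\otimes e_a,A(w\otimes e_a)\rangle$ with $k_a>0$. So $\Phi$ preserves positivity and $\langle w,\Phi(M)w\rangle=Z_\mu(w)$. Suppose that $A$ commutes with $\Delta(U)$. We use
\[
x\otimes1=(1\otimes\mathsf S^{-1}(x_{(2)}))\Delta(x_{(1)})=\Delta(x_{(1)})(1\otimes\mathsf S(x_{(2)})),\qquad K_{2\rho}\mathsf S^{-1}(y)=\mathsf S(y)K_{2\rho},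
\]
and the fact that an operator $1\otimes y$ may be moved cyclically under $\mathrm{id}\otimes\operatorname{Tr}$:
\begin{align*}
x\Phi(A)&=(\mathrm{id}\otimes\operatorname{Tr})\big((1\otimes K_{2\rho}\mathsf S^{-1}(x_{(2)}))\,\Delta(x_{(1)})A\big)=(\mathrm{id}\otimes\operatorname{Tr})\big((1\otimes\mathsf S(x_{(2)})K_{2\rho})\,A\,\Delta(x_{(1)})\big)\\
&=(\mathrm{id}\otimes\operatorname{Tr})\big((1\otimes K_{2\rho})\,A\,\Delta(x_{(1)})(1\otimes\mathsf S(x_{(2)}))\big)=\Phi(A)x .
\end{align*}
By Schur's lemma $\Phi(P)$ is a scalar $\varpi$.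

\emph{The scalar.} Let $\dim_q(\lambda)=\operatorname{Tr}_{V_\lambda}K_{2\rho}$. Then $\varpi\dim_q(\lambda)=\operatorname{Tr}\big((K_{2\rho}\otimes K_{2\rho})P\big)=\dim_q(\lambda+\mu)$. The Weyl character formula gives $\dim_q(\lambda)=\prod_{\alpha>0}[(\lambda+\rho,\alpha)]_q/[(\rho,\alpha)]_q$. Since $(\mu,\alpha)\ge0$ for $\alpha>0$ and $[x]_q$ is positive and increasing for $x>0$, we get $\varpi\ge1$. Therefore $Z_\mu(w)\ge q^{-2(\lambda,\mu)}\langle w,\Phi(P)w\rangle\ge q^{-2(\lambda,\mu)}\|w\|^2$.
\end{proof}

\section{The spectrum on functions}\label{sec:functions}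

\begin{proposition}\label{prop:functions}
$c\,q^{-(\lambda,\theta)}\|b\|^2\le\|b\|_1^2\le C\,q^{-(\lambda,\theta)}\|b\|^2$ for all dominant $\lambda$ and all $b\in B_\lambda$.
\end{proposition}

The operator $\square$ commutes with the coaction, hence with the operators $f\mapsto f_{(1)}(X)f_{(2)}$, which act on $B_\lambda\cong V_\lambda^*\otimes V_\lambda^{\mathfrak l}$ through the irreducible first factor. So $\square c_{\xi,w}=c_{\xi,Aw}$ for an operator $A$ on $V_\lambda^{\mathfrak l}$. It is self-adjoint, since for fixed $\xi\neq 0$ the map $w\mapsto c_{\xi,w}$ is a multiple of an isometry. It therefore suffices to bound $1+\ell$, where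
\begin{equation}\label{eq:eigen}
w\in V_\lambda^{\mathfrak l},\quad\|w\|=1,\quad f=c_{\xi,w}\neq0,\quad\square f=\ell f .
\end{equation}

\subsection{Second derivatives}
The elliptic estimate, applied to the one-form $\partial_-f$, bounds second derivatives. Both parts of the K\"ahler identity are used. Inside Proposition~\ref{prop:elliptic}, the norm $\|\partial_-f\|_1$ controls the derivatives of the coefficients of $\partial_-f$ in the directions of the \emph{opposite} type; Corollary~\ref{cor:K}(ii) then converts these, for functions, into derivatives in the directions of $T_-$.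

\begin{lemma}\label{lem:second}
For $X,X'\in U_{\mathfrak l}F_s$ there is a constant $C$ with $\|X'X\triangleright f\|\le C\|\partial_-f\|_1$ for all $f\in B$. In the situation \eqref{eq:eigen},
\[
\|Xw\|^2\le C\ell,\qquad\|X'Xw\|^2\le C(\ell+\ell^2).
\]
\end{lemma}

\begin{proof}
Let $\chi_r,\tau_r$ be a frame of $\Omega_-$, write $\tau_r=\sum_ig_{ri}\otimes e_i$ with fixed $g_{ri}\in\mathcal O$, and put $\varphi_r=\chi_r(\partial_-f)\in B$. The identity $\partial_-f=\sum_r\varphi_r\tau_r$ reads $X_i\triangleright f=\sum_r\varphi_rg_{ri}$. The element $X_i\triangleright f$ is not in $B$, but this formula expresses it through elements of $B$, to which Lemma~\ref{lem:first} applies. For $X'=hF_s$ the formula for $\Delta(hF_s)$ in the proof of Lemma~\ref{lem:T} gives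
\[
X'\triangleright(\varphi_rg_{ri})=(h_{(1)}F_s\triangleright\varphi_r)(h_{(2)}\triangleright g_{ri})+\varphi_r\,(hF_s\triangleright g_{ri}),
\]
because $h_{(1)}K_s^{-1}$ acts on $\varphi_r$ by $\varepsilon(h_{(1)})$. The right-hand factors are finitely many fixed elements of $\mathcal O$. By Lemma~\ref{lem:mult}, Lemma~\ref{lem:first}(i), Corollary~\ref{cor:K}(ii) and Proposition~\ref{prop:elliptic} with $k=1$,
\[
\|X'X_i\triangleright f\|\le C\sum_r\big(\|\partial_-\varphi_r\|+\|\varphi_r\|\big)\le C\sum_r\|\varphi_r\|_1\le C\|\partial_-f\|_1 .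
\]
Since $X\triangleright f=\sum a_iX_i\triangleright f$, the first claim follows. The two estimates for $w$ follow from Lemma~\ref{lem:first}(i) and the first claim by \eqref{eq:ratio} and Corollary~\ref{cor:K}(iii).
\end{proof}

\subsection{The lower bound}
Let $e_a$ be an orthonormal weight basis of $V_\theta$ with weights $\nu_a$. In the situation \eqref{eq:eigen} the vector $w$ has weight $0$, so $\mathcal K(w\otimes e_a)=w\otimes e_a$ and
\[
R(w\otimes e_a)=\sum_by_{ba}w\otimes e_b,\qquad Z_\theta(w)=\sum_{a,b}k_a\|y_{ba}w\|^2 .
\]
Here $y_{ba}=0$ unless $\beta=\nu_b-\nu_a\in Q^+$, and then $y_{ba}\in U^-_{-\beta}$ is obtained from $\Theta_\beta$ by applying $y\mapsto\langle e_b,ye_a\rangle$ to the second leg. The finitely many elements $y_{ba}$ do not depend on $\lambda$.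

This is where the cominuscule condition is decisive. The weights of $V_\theta$ are $0$ and the roots, of level $-1$, $0$ or $1$, so $\nu_b-\nu_a$ has level at most $2$, and $y_{ba}$ is a combination of monomials in the $F_i$ with at most two factors $F_s$. A nonempty monomial whose last factor is $F_j$, $j\neq s$, kills $w$. The others are $1$, or lie in $U_{\mathfrak l}F_s$, or are products of two elements of $U_{\mathfrak l}F_s$. By Proposition~\ref{prop:R} and Lemma~\ref{lem:second},
\[
q^{-2(\lambda,\theta)}\le Z_\theta(w)\le C(1+\ell+\ell^2)\le C(1+\ell)^2,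
\]
that is, $1+\ell\ge c\,q^{-(\lambda,\theta)}$. If $\alpha_s$ had coefficient $m>1$ in $\theta$, the difference $\theta-(-\theta)$ would have level $2m$, and monomials with more than two factors $F_s$ would have to be estimated.

\begin{remark}
The order of the derivatives needed is the largest difference of levels between weights of the auxiliary module. For $G=SU(N)$ the differences of weights of $V_{\omega_1}$, and of its dual $V_{\omega_{N-1}}$, are roots or zero, so the $y_{ba}$ contain at most one factor $F_s$. Proposition~\ref{prop:R} and the first estimate of Lemma~\ref{lem:second} give $q^{-2(\lambda,\omega_1)}\le C(1+\ell)$ and $q^{-2(\lambda,\omega_{N-1})}\le C(1+\ell)$. As $\theta=\omega_1+\omega_{N-1}$, the geometric mean is the lower bound. This is the first-order argument of Section~\ref{sec:CP1}; the choice $\mu=\theta$ makes the proof uniform in the type at the price of second derivatives.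
\end{remark}

\subsection{The upper bound}
By Lemma~\ref{lem:first}(ii) and Corollary~\ref{cor:K}(iii), $\ell=c_0\|F_sw\|^2$. We estimate this with the $*$-subalgebra $U_{q_s}(\mathfrak{sl}_2)$ generated by $E_s,F_s,K_s^{\pm1}$.

The root $\alpha_s$ is long. Indeed, if $\theta=\sum m_i\alpha_i$, then the coroot $\theta^\vee=\sum_im_i\frac{(\alpha_i,\alpha_i)}{(\theta,\theta)}\alpha_i^\vee$ has integral coefficients. As $m_s=1$, the ratio $(\alpha_s,\alpha_s)/(\theta,\theta)$ is a positive integer, and it is at most $1$ because $\theta$ is long. Since the long roots form one Weyl orbit, $\alpha_s$ is conjugate to $\theta$.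

Decompose $w=\sum_jw_j$ into its components of spin $j$. They are orthogonal and have weight $0$, so $j\in\mathbb Z_{\ge0}$. From $F_s^*=E_sK_s^{-1}$ and (R3),
\[
\|F_sw\|^2=q_s^2\langle w,E_sF_sw\rangle=q_s^2\sum_j[j]_{q_s}[j+1]_{q_s}\|w_j\|^2 .
\]
If $w_j\ne0$, then $E_s^{\,j}w_j\ne0$, so $j\alpha_s$, and with it the conjugate $j\theta$, is a weight of $V_\lambda$. Thus $\lambda-j\theta\in Q^+$, and pairing with the dominant weight $\theta$ gives $j(\theta,\theta)\le(\lambda,\theta)$. Using $[x]_{q_s}\le q_s^{-x}/(q_s^{-1}-q_s)$,
\[
[j]_{q_s}[j+1]_{q_s}\le Cq_s^{-2j}=Cq^{-j(\theta,\theta)}\le Cq^{-(\lambda,\theta)} .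
\]
Hence $\ell\le Cq^{-(\lambda,\theta)}$, and $1\le q^{-(\lambda,\theta)}$. This completes the proof of Proposition~\ref{prop:functions}. \qed

\section{Proofs of the theorems}\label{sec:end}

\subsection{The two-sided bound on forms}
Let $\mathcal F$ be $\Omega^{(0,k)}$ or $\Omega^{(k,0)}$ and $\omega\in\mathcal F_\lambda$. By Lemma~\ref{lem:frame}(iii), $\chi_r(\omega)$ lies in the sum of the $B_{\lambda'}$ with $\lambda'-\lambda$ in the finite set $\Pi$, for which $|(\lambda',\theta)-(\lambda,\theta)|\le C$. The $B_{\lambda'}$ are orthogonal and $\square$-invariant, so Proposition~\ref{prop:functions} gives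
\[
c\,q^{-(\lambda,\theta)}\|\chi_r(\omega)\|^2\le\|\chi_r(\omega)\|_1^2\le C\,q^{-(\lambda,\theta)}\|\chi_r(\omega)\|^2 .
\]
Sum over $r$ and use Proposition~\ref{prop:elliptic} for the middle term and Lemma~\ref{lem:frame}(ii) for the outer terms:
\[
c\,q^{-(\lambda,\theta)}\|\omega\|^2\le\langle(1+\square)\omega,\omega\rangle\le C\,q^{-(\lambda,\theta)}\|\omega\|^2 .
\]
Since $D^2=\square$ preserves the degree and there are finitely many mutually orthogonal degrees, \eqref{eq:main} holds on the whole $V_\lambda$-isotypic component of $\Omega^{(0,\bullet)}$ and of $\Omega^{(\bullet,0)}$.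

\subsection{Compact resolvent and summability}\label{ss:compact}
All coefficients $m_i$ of $\theta=\sum m_i\alpha_i$ are at least $1$. For dominant $\lambda$ with coordinates $\lambda_i=(\lambda,\alpha_i^\vee)\in\mathbb Z_{\ge0}$ this gives $(\lambda,\theta)\ge\sum_i(\lambda,\alpha_i)\ge\sum_i\lambda_i$, so only finitely many $\lambda$ satisfy $(\lambda,\theta)\le t$ for a given $t$. By Proposition~\ref{prop:soft}, $(D-i)^{-1}$ is an orthogonal direct sum of operators on finite-dimensional spaces, and by the lower bound in \eqref{eq:main} their norms are at most $c^{-1/2}q^{(\lambda,\theta)/2}$, which tends to $0$ because $q<1$. So $(D-i)^{-1}$ is a norm limit of operators of finite rank. Together with Proposition~\ref{prop:soft} this proves Theorem~\ref{thm:A}. \qed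

The $V_\lambda$-isotypic component has dimension at most $(\dim V_\lambda)^2\dim V$, and $\dim V_\lambda$ is a polynomial in the $\lambda_i$ by the Weyl dimension formula. Hence for every $z>0$
\[
\operatorname{Tr}(1+D^2)^{-z}\le C\sum_\lambda(\dim V_\lambda)^2\prod_iq^{z\lambda_i}<\infty .
\]

\subsection{Other inner products}
We treat $\Omega^{(0,\bullet)}$; for $\Omega^{(\bullet,0)}$ replace $\overline\partial$ by $\partial$. Let $\|\cdot\|'$ be the norm of Theorem~\ref{thm:B}. Any two inner products on the finite-dimensional fiber are comparable, so Lemma~\ref{lem:norm} gives $a\ge1$ with $a^{-1}\|\cdot\|\le\|\cdot\|'\le a\|\cdot\|$. The isotypic components remain orthogonal, left multiplication by $B$ remains a $*$-representation since $\mathbf h((bf)^*f')=\mathbf h(f^*b^*f')$, and left multiplication by a form remains bounded. So the proof of Proposition~\ref{prop:soft} applies to the closure $D'$ of $\overline\partial+\overline\partial^{\dagger'}$, where $\overline\partial^{\dagger'}$ is the adjoint for the new inner product; it lowers the degree by one because degrees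 are orthogonal. The K\"ahler identities are not available for $D'$. We use instead that $\overline\partial$ itself does not depend on the inner product. Once \eqref{eq:main} is proved for $D'$, Section~\ref{ss:compact} applies unchanged. Let $H$ be the $V_\lambda$-isotypic component of $\Omega^{(0,\bullet)}$.

\emph{Upper bound.} For $\omega\in H$ we have $\|\overline\partial\omega\|'\le a\|\overline\partial\omega\|\le a\|\omega\|_1\le a^2Cq^{-(\lambda,\theta)/2}\|\omega\|'$. The adjoint $\overline\partial^{\dagger'}$ on $H$ has the same operator norm as $\overline\partial$, so $\|D'\omega\|'\le2a^2Cq^{-(\lambda,\theta)/2}\|\omega\|'$.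

\emph{Lower bound.} Let $c$ be the constant in \eqref{eq:main} for $D=D_{\overline\partial}$. For all but finitely many $\lambda$ we have $\mu_\lambda:=cq^{-(\lambda,\theta)}-1\ge\frac c2q^{-(\lambda,\theta)}>0$; the remaining $\lambda$ affect only the constant, since $1+D'^2\ge1$. Fix such a $\lambda$ and let $N_0=\ker\overline\partial\cap H$. The complex $(H,\overline\partial)$ is exact: an element of $N_0$ orthogonal to $\overline\partial H$ is killed by $\overline\partial$ and $\overline\partial^\dagger$, hence by $\square\ge\mu_\lambda$, so it is zero and $N_0=\overline\partial H$. If $\omega_1\in H$ is orthogonal to $N_0$ for $\langle\cdot,\cdot\rangle$, then $\overline\partial^\dagger\omega_1=0$ and $\|\overline\partial\omega_1\|^2=\langle\square\omega_1,\omega_1\rangle\ge\mu_\lambda\|\omega_1\|^2$.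

Let $H'$ be the orthogonal complement of $N_0$ in $H$ for the new inner product. Given $\omega\in H'$, let $\omega_1$ be the element of $\omega+N_0$ that is orthogonal to $N_0$ for the old one. Then $\overline\partial\omega=\overline\partial\omega_1$, and $\|\omega\|'\le\|\omega_1\|'$ because $\omega$ has minimal $\|\cdot\|'$-norm in its coset. So
\[
\|\overline\partial\omega\|'\ge a^{-1}\|\overline\partial\omega_1\|\ge a^{-1}\mu_\lambda^{1/2}\|\omega_1\|\ge a^{-2}\mu_\lambda^{1/2}\|\omega_1\|'\ge a^{-2}\mu_\lambda^{1/2}\|\omega\|' .
\]
The operator $D'^2=\overline\partial\,\overline\partial^{\dagger'}+\overline\partial^{\dagger'}\overline\partial$ is self-adjoint and commutes with $\overline\partial$, so it preserves $N_0$ and $H'$. On $H'$ we have $\overline\partial^{\dagger'}=0$, so $\langle D'^2\omega,\omega\rangle'=\|\overline\partial\omega\|'^2$ and all eigenvalues are at least $a^{-4}\mu_\lambda$. By exactness $\overline\partial\colon H'\to N_0$ is a bijection, and it intertwines $D'^2$, so the eigenvalues on $N_0$ are the same. Hence $1+D'^2\ge\frac c2a^{-4}q^{-(\lambda,\theta)}$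 on $H$. This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{DOS} Das, \'O Buachalla and Somberg, 2018.

\bibitem{HK04} Heckenberger and Kolb, Proc. LMS \textbf{89} (2004).

\bibitem{HK06} Heckenberger and Kolb, J. Algebra \textbf{305} (2006).

\bibitem{KS} Klimyk and Schm\"udgen, \S11.3.

\bibitem{Lus} Lusztig, \emph{Introduction to Quantum Groups}.

\bibitem{MS} M\"uller and Schneider, 1999.

\bibitem{OB} \'O Buachalla, Adv. Math. \textbf{322} (2017).

\bibitem{QFM} \emph{Quantum Flag Manifolds: From Quantum Groups To Noncommutative Geometry},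
\texttt{https://conference.math.muni.cz/\allowbreak srni/\allowbreak files/\allowbreak archiv/\allowbreak 2019/\allowbreak plenary\%20lectures/\allowbreak buachalla\_reamonn\%20o-\allowbreak quantum\%20flag\%20\allowbreak manifolds\%20from\%20\allowbreak quantum\%20groups\%20\allowbreak to\%20noncommutative\%20\allowbreak geometry.pdf}

\bibitem{Tak} Takeuchi, 1979.

\end{thebibliography}
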